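# Degree spectra of Heyting algebras

## 1. Balanced graphs inside Heyting algebras

A countable structure can be presented on the domain $\omega$ in many ways, some computationally harder than others. The degree spectrum of the structure records the Turing degrees of all its presentations. One may ask of a familiar class of structures whether its members already realize every spectrum that is realized by anything at all, apart from a degenerate case. For Heyting algebras the answer will turn out to be yes. We begin with a special kind of graph, for which a direct coding works, and then see what an arbitrary structure adds.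

**Definition 1.1.** Let $L$ be a computable signature. The atomic diagram $D(\mathcal A)$ of an $L$-structure $\mathcal A$ with domain $\omega$ is the set of (codes of) atomic and negated atomic sentences, with parameters from $\omega$, that are true in $\mathcal A$. A *copy* of a countably infinite structure $\mathcal S$ is an $\mathcal A\cong\mathcal S$ with domain $\omega$, and
$$\mathrm{DgSp}(\mathcal S)=\{\deg_T(D(\mathcal A)) : \mathcal A\cong\mathcal S,\ \mathrm{dom}(\mathcal A)=\omega\}.$$
A structure $\mathcal S$ is *automorphically trivial* if there is a finite $F\subseteq\mathrm{dom}(\mathcal S)$ such that every permutation of $\mathrm{dom}(\mathcal S)$ fixing each element of $F$ is an automorphism of $\mathcal S$. A class $K$ of countable structures is *spectrally universal* if for every countably infinite $\mathcal S$ in a computable signature that is not automorphically trivial there is $\mathcal A\in K$ with $\mathrm{DgSp}(\mathcal A)=\mathrm{DgSp}(\mathcal S)$.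

A complete graph is automorphically trivial, with $F=\emptyset$. On the other hand, a lattice with an infinite chain is never automorphically trivial: outside any finite $F$ the chain has elements $x<y$, and the transposition of $x$ and $y$ fixes $F$ pointwise but does not preserve the order.

We say that one copy computes another if the atomic diagram of the first computes that of the second. We often produce a structure whose domain is an infinite $X$-computable set and whose operations and relations are uniformly $X$-computable. Listing the domain in increasing order then gives a copy with domain $\omega$ computable from $X$; we do this without comment. We use one theorem about spectra as a black box.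

**Theorem 1.2 (Knight 1986).** If a countable structure $\mathcal S$ is not automorphically trivial, then $\mathrm{DgSp}(\mathcal S)$ is closed upwards.

**Lemma 1.3.** Let $\mathcal S,\mathcal T$ be countably infinite and not automorphically trivial. If every copy of $\mathcal S$ computes a copy of $\mathcal T$ and every copy of $\mathcal T$ computes a copy of $\mathcal S$, then $\mathrm{DgSp}(\mathcal S)=\mathrm{DgSp}(\mathcal T)$.

*Proof.* Let $d\in\mathrm{DgSp}(\mathcal S)$. A copy of $\mathcal S$ of degree $d$ computes a copy of $\mathcal T$, of some degree $c\le d$. Since $\mathrm{DgSp}(\mathcal T)$ is closed upwards, $d\in\mathrm{DgSp}(\mathcal T)$. The other inclusion is symmetric. $\square$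

**Definition 1.4.** A *Heyting algebra*, in the signature $(\vee,\wedge,\to,0,1)$, is a bounded distributive lattice in which $x\to y$ is the largest $z$ with $z\wedge x\le y$. Write $\neg x=x\to0$. Since $x\le y$ means $x\wedge y=x$, the atomic diagram decides $\le$ and every quantifier-free condition.

For a poset $P$ let $\mathrm{Up}(P)$ be the set of upsets of $P$, ordered by inclusion, and let ${\downarrow}X$ be the set of points below some point of $X$. Then $\mathrm{Up}(P)$ is a Heyting algebra with
$$U\to W=P\setminus{\downarrow}(U\setminus W),\qquad \neg U=P\setminus{\downarrow}U. \tag{1}$$
Indeed $P\setminus{\downarrow}(U\setminus W)$ is an upset whose intersection with $U$ lies in $W$. Conversely, if $Z$ is an upset with $Z\cap U\subseteq W$ and some $z\in Z$ were below a point $u\in U\setminus W$, then $u\in Z\cap U\subseteq W$, a contradiction.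

**Example 1.5.** Let $P=\{z,a,b\}$ with $z<a$, $z<b$ and $a,b$ incomparable. The upsets are $\emptyset$, $\alpha=\{a\}$, $\beta=\{b\}$, $\alpha\vee\beta=\{a,b\}$ and $1=P$. So $\mathrm{Up}(P)$ is the five-element algebra
$$A_5=\{0,\alpha,\beta,\alpha\vee\beta,1\},\qquad \alpha\wedge\beta=0,\quad \alpha\vee\beta<1.$$
By (1), $\neg\alpha=\beta$, $\neg\beta=\alpha$, $\alpha\to\beta=\beta$, $\beta\to\alpha=\alpha$ and $\neg(\alpha\vee\beta)=0$. Note that $\neg\neg\alpha=\alpha$, while $\neg\neg(\alpha\vee\beta)=1\ne\alpha\vee\beta$: double negation notices when two maximal points are put together. The whole coding rests on this.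

**Definition 1.6.** A graph (symmetric, irreflexive) is *balanced* if every vertex has infinitely many neighbors and infinitely many non-neighbors other than itself.

For example, the complete bipartite graph with two infinite sides is balanced. For a graph on vertex set $N$ and a pair $z=\{a,b\}\in[N]^2$, write $\chi(z)=1$ if $a,b$ are adjacent and $\chi(z)=0$ otherwise. Balanced means: for every $a\in N$ and $i\in\{0,1\}$,
$$\text{there are infinitely many } b\in N\setminus\{a\} \text{ with } \chi\{a,b\}=i. \tag{2}$$

A countably infinite balanced graph is not automorphically trivial. Given a finite $F$, pick $a\notin F$, then $b,c\notin F\cup\{a\}$ with $\chi\{a,b\}=1$ and $\chi\{a,c\}=0$. The transposition of $b$ and $c$ fixes $F$ and $a$ and is not an automorphism.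

**Proposition 1.7.** For every countably infinite balanced graph $\Gamma$ there is a countably infinite Heyting algebra $\mathcal H(\Gamma)$, determined up to isomorphism by the isomorphism type of $\Gamma$, such that

- (a) every copy of $\Gamma$ computes a copy of $\mathcal H(\Gamma)$;
- (b) every copy of $\mathcal H(\Gamma)$ computes a copy of $\Gamma$;
- (c) $\mathcal H(\Gamma)$ embeds in a power of $A_5$;
- (d) $\mathcal H(\Gamma)$ contains an infinite chain, and $\mathrm{DgSp}(\mathcal H(\Gamma))=\mathrm{DgSp}(\Gamma)$.

**One point for each edge.** The first poset that comes to mind has the vertices as maximal points and, for each edge $\{a,b\}$, a point below exactly $a$, $b$ and itself. To recover the graph from a copy of an algebra of upsets, we must at least recognize the singletons $\{a\}$. They are atoms, but "$x$ is an atom" is on its face a universal condition, which an atomic diagram need not decide. (It is known that the class of Heyting algebras expanded by unary predicates for the set of atoms and for the set of coatoms is spectrally universal. The question is what to do without the predicates.) With double negation we could hope that the singletons are the nonempty regular elements ($\neg\neg x=x$) below the set of all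 vertices. But if $a,b$ are not adjacent, $\{a,b\}$ is also regular: the only points all of whose maximal points above lie in $\{a,b\}$ are $a$ and $b$ themselves. In this poset the regular elements consisting of vertices are exactly the independent sets, and the test fails.

The repair is to put a point below *every* pair of vertices. Then regularity recognizes singletons, and since the poset no longer remembers the edges, we use a single extra element $e$ of the algebra to say which pairs are edges.

*Proof of Proposition 1.7.* Let $\Gamma$ have vertex set $N$ and coloring $\chi$.

**Step 1: the poset and the algebra.** The purpose of this step is to find a countable algebra of upsets whose elements have finite names. Let $P=N\cup[N]^2$, where $z=\{a,b\}$ lies below exactly $a$, $b$ and itself, and the elements of $N$ are maximal. The algebra $\mathrm{Up}(P)$ is uncountable. We keep only the upsets that, for some finite $A\subseteq N$, treat all vertices outside $A$ alike except for colors. Precisely, for finite $A\subseteq N$ partition $P$ into the following named classes: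

- $\langle a\rangle=\{a\}$ for $a\in A$, and $\langle\ast\rangle=N\setminus A$;
- $\langle\{a,b\}\rangle=\{\{a,b\}\}$ for $\{a,b\}\in[A]^2$;
- $\langle a,\ast,i\rangle=\{\{a,b\}:b\in N\setminus A,\ \chi\{a,b\}=i\}$ for $a\in A$, $i<2$;
- $\langle\ast,\ast,i\rangle=\{z\in[N\setminus A]^2:\chi(z)=i\}$ for $i<2$.

Every class is nonempty. For $\langle\ast\rangle$ this is because $N$ is infinite. For $\langle a,\ast,i\rangle$ it is (2), as only finitely many of the $b$'s lie in $A$. For $\langle\ast,\ast,i\rangle$, choose $b\in N\setminus A$ and apply (2) to $b$.

Let $H_A$ be the finite set of upsets of $P$ that are unions of these classes. It contains $\emptyset$ and $P$ and is closed under $\cup$ and $\cap$. Unions of classes are closed under complement, and also under ${\downarrow}$, because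
$${\downarrow}\langle a\rangle=\{a\}\cup\{z:a\in z\},\qquad {\downarrow}\langle\ast\rangle=\langle\ast\rangle\cup\{z:z\not\subseteq A\},\qquad {\downarrow}C=C\ \text{ for classes } C\subseteq[N]^2. \tag{3}$$
The first set is the union of $\langle a\rangle$, the $\langle\{a,b\}\rangle$ with $b\in A\setminus\{a\}$, and $\langle a,\ast,0\rangle,\langle a,\ast,1\rangle$. The second is the union of $\langle\ast\rangle$, all $\langle a,\ast,i\rangle$ and both $\langle\ast,\ast,i\rangle$. So by (1) $H_A$ is closed under $\to$ and is a finite Heyting subalgebra of $\mathrm{Up}(P)$. If $A\subseteq A'$, the classes for $A'$ refine those for $A$, so $H_A\subseteq H_{A'}$. Hence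
$$\mathcal H=\mathcal H(\Gamma)=\bigcup_{A\subseteq N\text{ finite}}H_A$$
is a countable Heyting subalgebra of $\mathrm{Up}(P)$. An isomorphism of balanced graphs carries the whole construction along, so the isomorphism type of $\mathcal H$ depends only on that of $\Gamma$.

Smallest case: for $A=\emptyset$ the names are $\langle\ast\rangle,\langle\ast,\ast,0\rangle,\langle\ast,\ast,1\rangle$, and $H_\emptyset$ has the five elements $\emptyset$, $N$, $N\cup\langle\ast,\ast,0\rangle$, $N\cup\langle\ast,\ast,1\rangle$, $P$. In particular $\mathcal H$ contains
$$m:=N,\qquad e:=N\cup\{z:\chi(z)=1\},$$
and it contains $\{a\}$ for each $a\in N$, since $\{a\}\in H_{\{a\}}$.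

**Step 2: a copy of $\Gamma$ computes a copy of $\mathcal H$.** Here we compute with names. Take a copy of $\Gamma$, list its vertices as $N=\{a_0,a_1,\dots\}$, and let $A_n=\{a_k:k<n\}$. Because all classes are nonempty, different sets of names have different unions. Hence elements of $H_{A_n}$ correspond bijectively to those sets $u$ of names for which the union is an upset, that is, for which

- $\langle\{a,b\}\rangle\in u$ implies $\langle a\rangle,\langle b\rangle\in u$;
- $\langle a,\ast,i\rangle\in u$ implies $\langle a\rangle,\langle\ast\rangle\in u$;
- $\langle\ast,\ast,i\rangle\in u$ implies $\langle\ast\rangle\in u$.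

The operations on such $u$ are computable from (1) and (3). The inclusion $H_{A_n}\subseteq H_{A_{n+1}}$ replaces each name by the names of its pieces. With $a=a_n$:

- $\langle\ast\rangle$ splits into $\langle a\rangle$ and $\langle\ast\rangle$;
- $\langle a',\ast,i\rangle$ splits into $\langle a',\ast,i\rangle$, together with $\langle\{a',a\}\rangle$ if $\chi\{a',a\}=i$;
- $\langle\ast,\ast,i\rangle$ splits into $\langle a,\ast,i\rangle$ and $\langle\ast,\ast,i\rangle$;
- all other names are unchanged.

This is computable from $\chi$. Represent each element of $\mathcal H$ by the pair $(n,u)$ with $n$ least. Whether $n$ is least for $(n,u)$ is a finite check: $n=0$, or $u$ is not in the image of the finite set $H_{A_{n-1}}$. So the domain is computable from the copy of $\Gamma$. To operate on two elements, carry both to a common $H_{A_n}$, operate there, and pass back to the least $n$. This proves (a).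

**Step 3: recognizing vertices and edges.** The aim is quantifier-free definitions with parameters $m$ and $e$. Let $U\in\mathrm{Up}(P)$. By (1), $x\in\neg\neg U$ iff no $y\ge x$ lies in $\neg U$, i.e. iff every $y\ge x$ has a point of $U$ above it. If this holds, each maximal $y\ge x$ lies in $U$. Conversely, if all maximal points above $x$ lie in $U$, then every $y\ge x$ has a maximal point above it, and that point lies in $U$. So $\neg\neg U$ is the set of points all of whose maximal points above lie in $U$. For $U\subseteq N$ this says
$$\neg\neg U=U\cup\{z\in[N]^2:z\subseteq U\}. \tag{4}$$
Two consequences follow.

(i) For $x\in\mathcal H$: $0<x\le m$ and $\neg\neg x=x$ hold iff $x=\{a\}$ for some $a\in N$. By (4), $\neg\neg\{a\}=\{a\}$; and if $U\subseteq N$ contains $a\ne b$, then $\{a,b\}\in\neg\neg U\setminus U$.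

(ii) For $a\ne b$: $\neg\neg(\{a\}\vee\{b\})=\{a,b,\{a,b\}\}$, where the last element is the pair. This is $\le e$ iff $\chi\{a,b\}=1$.

**Step 4: a copy of $\mathcal H$ computes a copy of $\Gamma$.** Let $\mathcal B$ be a copy of $\mathcal H$, and let $m',e'\in\mathcal B$ correspond to $m,e$. By (i) the $D(\mathcal B)$-computable set
$$\{x\in\mathcal B:0<x\le m',\ \neg\neg x=x\}$$
corresponds to $N$. By (ii), with the relation "$x\ne y$ and $\neg\neg(x\vee y)\le e'$" it is a graph isomorphic to $\Gamma$. This proves (b). The two parameters are fixed finite information, so they cost nothing.

**Step 5: the variety and the spectrum.** For $z\in[N]^2$, the set ${\uparrow}z=\{y:y\ge z\}$ is an upset, and $U\mapsto U\cap{\uparrow}z$ is a Heyting homomorphism from $\mathrm{Up}(P)$ to $\mathrm{Up}({\uparrow}z)$. It clearly preserves $\cup$, $\cap$, $\emptyset$ and the top. For $\to$, note that for $y\ge z$ every point above $y$ is in ${\uparrow}z$, so $y\in{\downarrow}(U\setminus W)$ means the same computed in $P$ or in ${\uparrow}z$. By Example 1.5, $\mathrm{Up}({\uparrow}z)\cong A_5$. Since each $a\in N$ lies in some pair, $\bigcup_z{\uparrow}z=P$, so these homomorphisms together embed $\mathrm{Up}(P)$, hence $\mathcal H$, in a power of $A_5$.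 This is (c). Finally, for distinct $b_0,b_1,\dots\in N$ the elements $\{b_0\}<\{b_0,b_1\}<\cdots$ form an infinite chain in $\mathcal H$, so $\mathcal H$ is not automorphically trivial. Neither is $\Gamma$, and (a), (b) and Lemma 1.3 give (d). $\square$

## 2. Empty classes and other structures: what fails in general

Now let $\mathcal S$ be any countably infinite structure that is not automorphically trivial. Two things change.

First, $\mathcal S$ need not be a graph; its signature may have infinitely many symbols of unbounded arity. This calls for a coding of structures into graphs.

Second, and this is where the construction itself is affected, the resulting graph need not be balanced. Decoding (Steps 3 and 4) never used (2). Step 2 did: different sets of names denote different elements only because the classes are nonempty. Consider this computable graph. Its vertices are $a_k$ and $b_{k,s}$ ($k,s\in\omega$), and its only edges are $a_k\sim b_{k,s}$ when the $k$-th program halts after exactly $s$ steps. With $A=\{a_k\}$, the two names sets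
$$\{\langle a_k\rangle,\langle\ast\rangle\}\quad\text{and}\quad\{\langle a_k\rangle,\langle\ast\rangle,\langle a_k,\ast,1\rangle\}$$
denote the same upset $N$ iff $a_k$ has no neighbor, i.e. iff the $k$-th program never halts. So equality of named elements is undecidable although the graph is computable, and Step 2 stops working there.

The way past this is to change the graph so that (2) holds for a trivial reason, while the old graph can still be read off without quantifiers. The next two sections treat the two points in turn.

## 3. Path gadgets: from a structure to a graph

**Lemma 3.1.** For every countably infinite structure $\mathcal S$ in a computable signature there is a countably infinite graph $G(\mathcal S)$, determined up to isomorphism by the isomorphism type of $\mathcal S$, such that every copy of $\mathcal S$ computes a copy of $G(\mathcal S)$ and every copy of $G(\mathcal S)$ computes a copy of $\mathcal S$.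

*Proof.* **Step 1: only relations.** Replace each function by its graph (a constant becomes a singleton unary relation), and each 0-ary relation by the unary relation that holds of everything or of nothing. This gives a list $(R_i)_{i\in I}$ of relations, $I$ an initial segment of $\omega$, with computable arities $k_i\ge1$. On the domain $\omega$, the atomic diagram is Turing equivalent to the uniform join of the $R_i$: from the $R_i$ one finds a function value $f(\bar a)$ by searching for the $b$ with $(\bar a,b)$ in the graph of $f$, and one evaluates terms from the inside out. The other direction is immediate.

**Step 2: the graph.** We attach to each tuple $\bar a$ and each $R_i$ a path whose number of vertices says which $i$ it is and whether $R_i(\bar a)$ is true. Both truth values get a path, so that decoding will be a search guaranteed to stop. For $\tau\in\{0,1\}$ put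
$$n_{i,\tau}=2(k_0+\dots+k_i+i)+\tau+1.$$
Since $k_0+\dots+k_i+i$ is strictly increasing in $i$, the map $(i,\tau)\mapsto n_{i,\tau}$ is injective. Also $n_{i,\tau}>k_i$ and $n_{i,\tau}\ge3$.

The vertices of $G=G(\mathcal S)$ are three points $p,q,r$, the elements of $\mathcal S$, and for each $i\in I$ and $\bar a\in\mathcal S^{k_i}$ a *gadget*: new vertices $u_1,\dots,u_n$ with $n=n_{i,\tau}$, where $\tau=1$ if $R_i(\bar a)$ and $\tau=0$ otherwise. The edges are

- $p\sim s$ for each $s\in\mathcal S$;
- $u_j\sim u_{j+1}$ within each gadget;
- $u_j\sim a_j$ for $j\le k_i$, in the gadget of $(i,\bar a)$;
- $u_1\sim q$ and $u_n\sim r$, in each gadget.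

For instance, if $\mathcal S$ has a single unary relation $R_0$, then $n_{0,0}=3$ and $n_{0,1}=4$. Each element $a$ is joined to the first vertex of one path, which has four vertices if $R_0(a)$ and three if not.

An isomorphism of structures induces an isomorphism of the graphs. From a copy of $\mathcal S$ we compute $G$ by naming the gadget vertices $(i,\bar a,j)$ with $1\le j\le n_{i,\tau}$.

**Step 3: decoding.** Given a copy of $G$, fix the vertices corresponding to $p,q,r$ as parameters. The copy of $\mathcal S$ will have as domain the set of neighbors of $p$; call it $\mathcal S$ again. To decide $R_i(\bar a)$, search for $\tau\in\{0,1\}$ and distinct vertices $y_1,\dots,y_n$, $n=n_{i,\tau}$, outside $\{p,q,r\}\cup\mathcal S$ such that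
$$y_1\sim q,\qquad y_n\sim r,\qquad y_j\sim y_{j+1}\ (j<n),\qquad y_j\sim a_j\ (j\le k_i).$$
Answer $\tau$.

The search stops, because the gadget of $(i,\bar a)$ is such a sequence. The answer is correct for the following reason. Outside $\{p,q,r\}\cup\mathcal S$ the graph is a disjoint union of the gadget paths. There the neighbors of $q$ are exactly the first vertices of gadgets, and the neighbors of $r$ exactly the last ones. So $y_1,\dots,y_n$ is a path without repetition inside a single gadget from its first vertex to its last, hence the whole gadget in order. It has $n_{i,\tau}$ vertices, so by injectivity it is the gadget of some $(i,\bar b)$, and $\tau$ is the truth value of $R_i(\bar b)$. For $j\le k_i$ the only neighbor of $u_j$ in $\mathcal S$ is $b_j$; therefore $\bar b=\bar a$. So the relations are uniformly computable from the copy of $G$, and by Step 1 we get a copy of the original structure. $\square$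

## 4. Doubling the vertices

**Lemma 4.1.** For every countably infinite graph $G$ there is a countably infinite balanced graph $\Gamma(G)$, determined up to isomorphism by the isomorphism type of $G$, such that every copy of $G$ computes a copy of $\Gamma(G)$ and every copy of $\Gamma(G)$ computes a copy of $G$.

*Proof.* Take two copies of $G=(V,E)$ and join them by the complement of $E$. Whatever color a vertex $w$ shows toward $v$ in one copy, it shows the opposite color through the other copy. One more vertex $t$ marks the first copy. Formally, $N=(V\times\{0,1\})\cup\{t\}$, and for $v\ne w$

- $\chi\{(v,i),(w,i)\}=1$ iff $E(v,w)$, for $i=0,1$;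
- $\chi\{(v,0),(w,1)\}=1$ iff $\neg E(v,w)$;

while $\chi\{(v,0),(v,1)\}=0$, $\chi\{t,(v,0)\}=1$ and $\chi\{t,(v,1)\}=0$. Adjacency in $\Gamma(G)$ means color 1.

*Balanced.* For $t$ this is clear, since $V$ is infinite. For $(v,j)$ and each of the infinitely many $w\ne v$, exactly one of $(w,0),(w,1)$ has color 1 with $(v,j)$, and the other has color 0.

*Computability.* A copy of $G$ clearly computes $\Gamma(G)$. Given a copy of $\Gamma(G)$, fix the vertex corresponding to $t$. Its neighbors form a computable set corresponding to $V\times\{0\}$, and the induced graph on it is isomorphic to $G$, since $\chi\{(v,0),(w,0)\}=1$ iff $E(v,w)$. $\square$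

A *variety* of Heyting algebras is a class defined by identities; it is closed under subalgebras, products and homomorphic images. The variety generated by an algebra $A$ is the class of all Heyting algebras satisfying every identity true in $A$. Calling a variety spectrally universal refers to the class of its countable members.

**Theorem A.** For every countably infinite $\mathcal S$ in a computable signature that is not automorphically trivial there is a Heyting algebra $\mathcal H$ with $\mathrm{DgSp}(\mathcal H)=\mathrm{DgSp}(\mathcal S)$. Moreover $\mathcal H$ can be taken in the variety generated by the five-element algebra $A_5$. In particular the class of Heyting algebras is spectrally universal.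

*Proof.* Let $\mathcal H=\mathcal H(\Gamma(G(\mathcal S)))$. By Lemma 3.1, Lemma 4.1 and Proposition 1.7(a), every copy of $\mathcal S$ computes a copy of $G(\mathcal S)$, which computes a copy of $\Gamma(G(\mathcal S))$, which computes a copy of $\mathcal H$. By Proposition 1.7(b) and the same two lemmas, every copy of $\mathcal H$ computes a copy of $\mathcal S$. The algebra $\mathcal H$ contains an infinite chain, so it is not automorphically trivial, and $\mathcal S$ is not by hypothesis. Lemma 1.3 gives $\mathrm{DgSp}(\mathcal H)=\mathrm{DgSp}(\mathcal S)$. By Proposition 1.7(c), $\mathcal H$ embeds in a power of $A_5$, so it lies in the variety generated by $A_5$. $\square$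

## 5. Varieties outside LC

Theorem A says that the small variety generated by $A_5$ is already spectrally universal. Which other varieties are?

**Definition 5.1.** A *Gödel algebra* is a Heyting algebra satisfying $(x\to y)\vee(y\to x)=1$. The variety of Gödel algebras is called LC. Let $D_6=\{\bot\}\cup A_5$ be $A_5$ with a new bottom.

Every chain with 0 and 1 is a Gödel algebra: there $x\to y=1$ if $x\le y$, and $x\to y=y$ otherwise. The algebra $A_5$ is not one, because $(\alpha\to\beta)\vee(\beta\to\alpha)=\beta\vee\alpha<1$. The same computation holds in $D_6$. The two differ in that $D_6$ satisfies $\neg x\vee\neg\neg x=1$ (in $D_6$, $\neg x=\bot$ for $x\neq\bot$ and $\neg\bot=1$), whereas in $A_5$ we have $\neg\alpha\vee\neg\neg\alpha=\beta\vee\alpha\ne1$.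

**Theorem B.** Let $\mathcal V$ be a variety of Heyting algebras.

- (a) If $\mathcal V\not\subseteq\mathrm{LC}$, then $\mathcal V$ contains $A_5$ or $D_6$, and $\mathcal V$ is spectrally universal.
- (b) If $\mathcal V\subsetneq\mathrm{LC}$, then $\mathcal V$ is not spectrally universal.

We recall *prime filters*: proper filters $w$ such that $x\vee y\in w$ implies $x\in w$ or $y\in w$. If $c\ne1$, some prime filter omits $c$. For a filter $w$ of a Heyting algebra $A$ there is the quotient $A/w$, in which $[x]\le[y]$ iff $x\to y\in w$, and $[x]=1$ iff $x\in w$. If $w$ is prime, then $1$ is join-irreducible in $A/w$: $[x]\vee[y]=1$ implies $[x]=1$ or $[y]=1$.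

**Lemma 5.2.** Let $d,e$ be elements of a Heyting algebra with $d\to e=e$, $e\to d=d$ and $d\vee e\ne1$, and let $f=d\wedge e$. Then $S=\{f,d,e,d\vee e,1\}$ has five elements, is closed under $\wedge,\vee,\to$, and with these operations and least element $f$ it is isomorphic to $A_5$.

*Proof.* If $d\le e$, then $e=d\to e=1$, contradicting $d\vee e\ne1$; symmetrically $e\not\le d$. So $d,e$ are incomparable, whence $f<d,e<d\vee e<1$ and the five elements are distinct. Closure under $\wedge,\vee$ is clear. For $\to$, we have $x\to y=1$ when $x\le y$, and $1\to y=y$. The remaining values are $d\to e=e$, $e\to d=d$ and
$$d\to f=(d\to d)\wedge(d\to e)=e,\qquad e\to f=(e\to d)\wedge(e\to e)=d,$$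
$$(d\vee e)\to f=(d\to f)\wedge(e\to f)=e\wedge d=f,$$
$$(d\vee e)\to d=(d\to d)\wedge(e\to d)=d,\qquad (d\vee e)\to e=(d\to e)\wedge(e\to e)=e.$$
By Example 1.5 the elements $\alpha,\beta$ of $A_5$ satisfy the hypotheses with $\alpha\wedge\beta=0$, so $A_5$ has the same tables. $\square$

**Lemma 5.3.** If $\mathcal V\not\subseteq\mathrm{LC}$, then $A_5\in\mathcal V$ or $D_6\in\mathcal V$.

*Proof.* *Case 1: some $A\in\mathcal V$ and $x\in A$ have $\neg x\vee\neg\neg x\ne1$.* Let $d=\neg x$ and $e=\neg\neg x$. Then $d\wedge e=0$. Using $y\to\neg z=\neg(y\wedge z)$ and $\neg\neg\neg x=\neg x$,
$$d\to e=\neg x\to\neg(\neg x)=\neg(\neg x\wedge\neg x)=e,\qquad e\to d=\neg\neg x\to\neg(\neg\neg x)=\neg(\neg\neg x\wedge\neg\neg x)=d.$$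
By Lemma 5.2 with $f=0$, $\{0,d,e,d\vee e,1\}$ is a subalgebra of $A$ isomorphic to $A_5$.

*Case 2: $\mathcal V$ satisfies $\neg x\vee\neg\neg x=1$.* Choose $A\in\mathcal V$ and $a,b\in A$ with $(a\to b)\vee(b\to a)\ne1$, and a prime filter $w$ omitting this element. The quotient $A/w$ is in $\mathcal V$, the images of $a,b$ still violate the identity, and $1$ is join-irreducible. So replace $A$ by $A/w$. Let $d=a\to b$, $e=b\to a$, $f=d\wedge e$. Since $b\le a\to b$,
$$d\to e=(a\to b)\to(b\to a)=((a\to b)\wedge b)\to a=b\to a=e,$$
and likewise $e\to d=d$. So Lemma 5.2 applies and gives $S$. Now $\neg f\vee\neg\neg f=1$, so by join-irreducibility $\neg f=1$ or $\neg\neg f=1$. If $\neg f=1$, then $f=0$, and $S\cong A_5$ is a subalgebra. If $\neg\neg f=1$, then $\neg f=\neg\neg\neg f=0$. Hence $f\ne0$, as $\neg0=1\ne0$ in this algebra. For $x\in S$ we have $x\ge f$, so $\neg x\le\neg f=0$. Thus $0\to x=1$ and $x\to0=0$ for $x\in S$, and $S\cup\{0\}$ is a subalgebra isomorphic to $D_6$. $\square$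

*Proof of Theorem B(a).* By Lemma 5.3, $\mathcal V$ contains $A_5$ or $D_6$. If $A_5\in\mathcal V$, then $\mathcal V$ contains the variety generated by $A_5$, and Theorem A applies.

Let $D_6\in\mathcal V$. Given $\mathcal S$, countably infinite and not automorphically trivial, let $\mathcal H$ be the algebra from the proof of Theorem A, and let $\mathcal H_0=\{\bot\}\cup\mathcal H$ be $\mathcal H$ with a new bottom. This is a Heyting algebra: for $x,y\in\mathcal H$ the value $x\to y$ is unchanged, $\bot\to x=1$ for every $x\in\mathcal H_0$, and $x\to\bot=\bot$ for $x\in\mathcal H$, because meets of elements of $\mathcal H$ stay in $\mathcal H$. An embedding of $\mathcal H$ in a power of $A_5$, followed by the inclusion in the corresponding power of $D_6$, extends by $\bot\mapsto(\bot,\bot,\dots)$ to an embedding of $\mathcal H_0$ in that power of $D_6$. Indeed, the elements of $\mathcal H$ have all coordinates in $A_5$, so $x\to\bot$ and $\bot\to x$ are computed correctly in each coordinate. Hence $\mathcal H_0\in\mathcal V$.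

Every copy of $\mathcal S$ computes a copy of $\mathcal H$, hence one of $\mathcal H_0$. Conversely, let $o$ be the element of a copy of $\mathcal H_0$ corresponding to the least element of $\mathcal H$. Then $\{x:x\ge o\}$ with the operations $\vee,\wedge,\to$ and least element $o$ is a copy of $\mathcal H$ (negation there is $x\to o$), and it computes a copy of $\mathcal S$. Finally $\mathcal H_0$ contains an infinite chain, so it is not automorphically trivial, and Lemma 1.3 gives $\mathrm{DgSp}(\mathcal H_0)=\mathrm{DgSp}(\mathcal S)$. $\square$

## 6. Below LC: chains of bounded size

For (b) we need one spectrum that a proper subvariety of LC misses. The natural candidate is the set of all degrees above a fixed noncomputable set $D$. So the goal for the rest of the talk is this: every infinite algebra in such a variety has a copy that does not compute $D$. We first describe the varieties. For $n\ge1$, let $\mathrm L_n$ be the class of Gödel algebras satisfying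
$$\bigvee_{i=1}^n(x_i\to x_{i+1})=1. \tag{5}$$
A chain satisfies (5) iff it has at most $n$ elements. In a chain, a finite join is $1$ iff one of the terms is, and $x_i\to x_{i+1}=1$ iff $x_i\le x_{i+1}$. So (5) fails for $x_1,\dots,x_{n+1}$ iff $x_1>x_2>\dots>x_{n+1}$. For example, $\mathrm L_2$ contains every Boolean algebra, since $(x_1\to x_2)\vee(x_2\to x_3)\ge\neg x_1\vee x_2\vee\neg x_2\vee x_3=1$ there, and Boolean algebras satisfy $(x\to y)\vee(y\to x)\ge\neg x\vee y\vee\neg y\vee x=1$.

**Lemma 6.1.** (i) If $A\in\mathrm{LC}$ and $w$ is a prime filter, then $A/w$ is a chain; and $A$ embeds in the product of all its quotients $A/w$. (ii) If $\mathcal V\subsetneq\mathrm{LC}$, then $\mathcal V\subseteq\mathrm L_n$ for some $n$. (iii) Every finitely generated algebra in $\mathrm L_n$ is finite.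

*Proof.* (i) In $A/w$ we have $([x]\to[y])\vee([y]\to[x])=1$ and $1$ is join-irreducible, so $[x]\le[y]$ or $[y]\le[x]$. If $x\not\le y$ in $A$, then $x\to y\ne1$ and some prime filter $w$ omits $x\to y$, so $[x]\not\le[y]$ in $A/w$. Thus the map to the product is injective.

(ii) In a chain every subset containing $0$ and $1$ is a subalgebra, since $x\to y\in\{1,y\}$. If the chains in $\mathcal V$ had unbounded size, then $\mathcal V$ would contain all finite chains. An identity that fails somewhere in LC fails in some chain by (i), at a finite tuple. That tuple together with $0,1$ is a finite subalgebra, so the identity fails in a finite chain. Hence every identity of $\mathcal V$ would hold throughout LC, giving $\mathcal V=\mathrm{LC}$. So for some $n$ all chains in $\mathcal V$ have at most $n$ elements. For $A\in\mathcal V$ the quotients $A/w$ are chains in $\mathcal V$, so they satisfy (5). By (i) $A$ satisfies (5).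

(iii) Let $B\in\mathrm L_n$ be finitely generated. By (i), $B$ embeds in a product of chains with at most $n$ elements. Up to isomorphism of the target there are finitely many homomorphisms from $B$ to such chains, since each is determined by its values on the generators. So $B$ embeds in a finite product of finite chains. $\square$

**Where a direct construction stops.** To build a copy $B$ of $A\in\mathrm L_n$ that does not compute $D$, one builds a bijection $\omega\to A$ by finite pieces $p:K\to A$, and tries at each step to make the $k$-th functional $\Phi_k$ give a wrong value. If this is never possible above $p$, one would like to compute $D$: given $x$, look for a finite extension $F$ of $K$ with $\Phi_k^F(x)$ defined, and believe the value. But only those $F$ that embed in $A$ over $p$ can be believed, and $A$ may be very complicated. The argument then gives $D$ computable from information about $A$, not $D$ computable. To finish, we need to decide which $F$ embed in $A$ over $p$, for an *arbitrary* $A$.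

For Boolean algebras this can be done by hand. Let $K$ be a finite Boolean algebra with atoms $b_1,\dots,b_s$, embedded in a Boolean algebra $A$. For each $j$ let $N_j\in\{1,2,\dots,\infty\}$ be the supremum of the number of disjoint nonzero pieces into which $b_j$ can be split in $A$. A finite extension $F$ of $K$ embeds in $A$ over $K$ iff for each $j$ it has at most $N_j$ atoms below $b_j$. So the finitely many numbers $N_j$ decide everything. We may not know how to find them, but that does not matter for the existence of an algorithm. For $\mathrm L_n$ we will see that finitely many forbidden extensions play the role of the $N_j$.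

## 7. Colored forests and a well-quasi-order

A quasi-order $\preceq$ is a *well-quasi-order* if every infinite sequence $F_0,F_1,\dots$ has $i<j$ with $F_i\preceq F_j$. We recall two theorems.

**Theorem 7.1 (Higman's lemma, 1952).** If $X$ is well-quasi-ordered by $\le$, then so is the set of finite words over $X$ under: $u\le v$ iff there is a strictly increasing map $f$ from the positions of $u$ to those of $v$ with $u_k\le v_{f(k)}$ for all $k$.

**Theorem 7.2 (Birkhoff).** For a finite distributive lattice $F$ let $P(F)$ be the poset of its prime filters under $\subseteq$. Then $a\mapsto\{w:a\in w\}$ is an isomorphism $F\cong\mathrm{Up}(P(F))$.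

Since $\to$ is determined by the order, this is an isomorphism of Heyting algebras if $F$ is a Heyting algebra.

Fix a finite $M\in\mathrm L_n$. For finite algebras $F',F\in\mathrm L_n$ extending $M$, write $F'\preceq F$ if there is an embedding $F'\to F$ that is the identity on $M$.

**Lemma 7.3.** $\preceq$ is a well-quasi-order on the finite extensions of $M$ in $\mathrm L_n$.

*Proof.* **Step 1: algebras become colored forests.** Let $F\in\mathrm L_n$ be finite and $w\in P(F)$. The prime filters containing $w$ correspond to the prime filters of $F/w$, which is a chain with at most $n$ elements by Lemma 6.1(i). A chain with $k$ elements has $k-1$ prime filters, one for each nonzero element, linearly ordered by inclusion. So ${\uparrow}w$ is a chain with at most $h:=n-1$ elements. Thus $P(F)$ is a finite forest of height at most $h$ (all chains have at most $h$ elements) with roots on top: each non-maximal $y$ has a unique upper cover, its *parent*. If $F$ extends $M$, color $w\in P(F)$ by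
$$\pi_F(w)=w\cap M\in Q:=P(M).$$
This is indeed a prime filter of $M$; it is proper because $0\notin w$.

**Step 2: the maps that give embeddings.** Call $g:P\to P'$, between $Q$-colored finite forests, a *morphism* if it preserves colors, sends maximal elements to maximal elements, and for each non-maximal $y$ the element $g(y)$ is non-maximal with
$$g(\mathrm{parent}(y))=\mathrm{parent}(g(y)).$$
Following parents upward we get $g({\uparrow}y)={\uparrow}g(y)$ for all $y$; in particular $g$ is order-preserving. For $X\subseteq P'$,
$$y\in g^{-1}({\downarrow}X)\iff{\uparrow}g(y)\cap X\ne\emptyset\iff g({\uparrow}y)\cap X\ne\emptyset\iff{\uparrow}y\cap g^{-1}(X)\ne\emptyset\iff y\in{\downarrow}g^{-1}(X).$$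
So $g^{-1}$ takes upsets to upsets and commutes with $\cup$, $\cap$, complement and ${\downarrow}$. By (1), $g^{-1}:\mathrm{Up}(P')\to\mathrm{Up}(P)$ is a Heyting homomorphism, and it is injective if $g$ is onto.

Now let $P=P(F)$, $P'=P(F')$. For $a\in M$,
$$g^{-1}(\{w':a\in w'\})=\{w:a\in g(w)\cap M\}=\{w:a\in w\cap M\}=\{w:a\in w\},$$
because $g$ preserves colors. By Theorem 7.2, an onto morphism $P(F)\to P(F')$ therefore yields an embedding $F'\to F$ that is the identity on $M$, i.e. $F'\preceq F$.

For example, let $M=\{0,1\}$ and $F'=\{0,c,1\}$ a chain, $F=F'\times F'$. There is one color, $P(F')$ is a two-element chain, and $P(F)$ is a disjoint union of two such chains. Folding the two onto one is an onto morphism, and it corresponds to the diagonal embedding $F'\to F'\times F'$.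

It remains to show: *in any sequence $P_0,P_1,\dots$ of $Q$-colored finite forests of height at most $h$ there are $i<j$ and an onto morphism $P_j\to P_i$.*

**Step 3: a finite invariant that guarantees morphisms.** Higman's lemma will match the children of one tree with some of the children of another; the unmatched children must be sent somewhere too. The following invariant takes care of them. A tree is a forest with one maximal element, its top; the children of the top are the elements whose parent it is, and $T_y={\downarrow}y$. For a $Q$-colored finite tree $T$ let
$$\tau(T)=\bigl(\text{color of the top},\ \{\tau(T_y):y\text{ a child of the top}\}\bigr).$$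
Since $Q$ is finite, induction on the height shows that $\tau$ takes finitely many values on trees of height at most $h$. Moreover, *if $\tau(T)=\tau(T')$, there is a (not necessarily onto) morphism $T\to T'$.* By induction on the height of $T$: send top to top. For each child $y$ of the top of $T$ choose a child $y'$ of the top of $T'$ with $\tau(T_y)=\tau(T'_{y'})$, and use a morphism $T_y\to T'_{y'}$, which sends $y$ to $y'$. The union is a morphism.

**Step 4: trees.** Let $T'\preceq^\ast T$ mean that $\tau(T')=\tau(T)$ and there is an onto morphism $T\to T'$. This is reflexive and transitive. *Claim: $Q$-colored finite trees of height at most $h$ are well-quasi-ordered by $\preceq^\ast$.*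

Induction on $h$. For $h\le1$ the trees are single points, there are finitely many colors, and two points of the same color are related. For the step, take a sequence of trees and pass to a subsequence $T_0,T_1,\dots$ on which $\tau$ is constant. View $T_i$ as the finite word of its child subtrees, in any order. These have height at most $h-1$. By the induction hypothesis and Higman's lemma there are $i<j$ and an injection $f$ from the children of the top of $T_i$ to the children of the top of $T_j$ with
$$(T_i)_c\preceq^\ast(T_j)_{f(c)}\quad\text{for every child } c.$$
Define $T_j\to T_i$ as follows. Send top to top; the colors agree since $\tau(T_i)=\tau(T_j)$. Map $(T_j)_{f(c)}$ onto $(T_i)_c$ by an onto morphism. For any other child $d$ of the top of $T_j$, the equality $\tau(T_i)=\tau(T_j)$ provides a child $c$ of the top of $T_i$ with $\tau((T_j)_d)=\tau((T_i)_c)$; map $(T_j)_d$ into $(T_i)_c$ by a morphism from Step 3. Together this is a morphism. It is onto, because the top and every $(T_i)_c$ are covered. So $T_i\preceq^\ast T_j$.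

**Step 5: forests.** Given $P_0,P_1,\dots$, pass to a subsequence on which the set of $\tau$-values of the components is constant; there are finitely many such sets. View each $P_i$ as the finite word of its components. By Step 4 and Higman's lemma there are $i<j$ and an injection $f$ from the components of $P_i$ to those of $P_j$ with $C\preceq^\ast f(C)$. Map $f(C)$ onto $C$. Map any other component of $P_j$ by a morphism into a component of $P_i$ with the same $\tau$-value, which exists because the sets of values agree. This is an onto morphism $P_j\to P_i$. $\square$

**Corollary 7.4.** Let $A\in\mathrm L_n$, let $K$ be a finite algebra whose domain is a subset of $\omega$, and let $p:K\to A$ be an embedding. The set $E(p)$ of finite algebras $F\ge K$ with domain a finite subset of $\omega$, for which some embedding $F\to A$ extends $p$, is computable.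

*Proof.* Every $F\in E(p)$ lies in $\mathrm L_n$. The set $\mathcal C$ of all finite extensions of $K$ in $\mathrm L_n$ with domain in $\omega$ is computable, since $\mathrm L_n$ is defined by finitely many identities. The set $\mathcal C\setminus E(p)$ is $\preceq$-upward closed (with $M=K$): if $F'\preceq F$ and $F$ embeds in $A$ over $p$, so does $F'$. An upward closed set in a well-quasi-order is generated by finitely many elements. Otherwise we could choose $F_0,F_1,\dots$ in it one after another, each not above any earlier one, contrary to the definition. So there are $F_1,\dots,F_s$ such that $F\in\mathcal C$ is outside $E(p)$ iff $F_l\preceq F$ for some $l$. For finite algebras $\preceq$ is decided by a finite search. $\square$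

The algorithm depends on $p$ through the finite list $F_1,\dots,F_s$, and nothing is claimed about finding that list.

## 8. Copies that do not compute a given set

**Lemma 8.1.** Let $A\in\mathrm L_n$ be countably infinite and $D\subseteq\omega$ noncomputable. Then $A$ has a copy $B$ with $D\not\le_TD(B)$.

*Proof.* **Step 1: conditions.** A *condition* is an injection $p:K\to A$ with $K\subseteq\omega$ finite and $p(K)$ a subalgebra of $A$. It makes $K$ a finite algebra. This algebra answers every query about an atomic or negated atomic sentence with parameters in $K$, because terms evaluate inside $K$. For a condition $q:K'\to A$, let $\Phi_k^q(x)$ be the computation that answers such queries from the algebra $K'$, answers "no" to numbers that code no atomic or negated atomic sentence, and is undefined if any other query is asked. We use $\Phi_k^F(x)$ in the same way for a finite algebra $F$ with domain in $\omega$.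

Any condition $p:K\to A$ extends to one whose range contains a given $c\in A$: the subalgebra generated by $p(K)\cup\{c\}$ is finite by Lemma 6.1(iii), and we use fresh numbers for its new elements. It also extends to one whose domain contains a given number $k$: if $k\notin K$, choose $c\in A\setminus p(K)$, possible since $A$ is infinite, send $k$ to $c$, and then close off as before with fresh numbers.

**Step 2: the construction.** Start with a condition whose range is $\{0,1\}$. At stage $k$, given $p$: if there are a condition $q\supseteq p$ and a number $x$ with $\Phi_k^q(x)\downarrow\ne D(x)$, replace $p$ by such a $q$; otherwise keep $p$. Then extend so that the $k$-th element of $A$ is in the range and $k$ is in the domain. The union of the conditions is a bijection $\omega\to A$; let $B$ be the structure on $\omega$ pulled back along it. For every condition used, its domain is a subalgebra of $B$, so the answers it gives agree with $D(B)$.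

**Step 3: $\Phi_k^{D(B)}\ne D$ for every $k$.** If $q$ was found at stage $k$, then $\Phi_k^{D(B)}(x)=\Phi_k^q(x)\ne D(x)$ for the corresponding $x$. Otherwise, let $p:K\to A$ be the condition given at stage $k$ and suppose $\Phi_k^{D(B)}=D$. We compute $D$. Given $x$, search for a finite algebra $F\ge K$ with domain a finite subset of $\omega$, with $F\in E(p)$ (decidable by Corollary 7.4, as $p$ is fixed) and $\Phi_k^F(x)\downarrow$. Output this value.

The search succeeds: the computation $\Phi_k^{D(B)}(x)$ asks about finitely many elements of $B$, and these together with $K$ generate a finite subalgebra $F$ of $B$. It extends $K$, it embeds in $A$ over $p$ by the constructed bijection, and $\Phi_k^F(x)=\Phi_k^{D(B)}(x)\downarrow$. The output is right: for any $F$ found, an embedding $F\to A$ extending $p$ is a condition $q\supseteq p$ with $\Phi_k^q(x)=\Phi_k^F(x)\downarrow$; as no $q$ was available at stage $k$, the value is $D(x)$. So $D$ is computable, a contradiction. $\square$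

*Proof of Theorem B(b).* Let $D\subseteq\omega$ be noncomputable and $\mathcal S=(\omega;\mathrm{succ},D)$, with $D$ as a unary predicate. The only automorphism of $(\omega;\mathrm{succ})$ is the identity, since $0$ is the only non-successor and everything else is an iterated successor of $0$. So a transposition of two points outside a finite set is never an automorphism, and $\mathcal S$ is not automorphically trivial. Every copy of $\mathcal S$ computes $D$: fix the element representing $0$, iterate the successor $x$ times, and ask whether the predicate holds. The standard copy has degree $\deg D$. So by Theorem 1.2, $\mathrm{DgSp}(\mathcal S)=\{d:d\ge\deg D\}$.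

Let $\mathcal V\subsetneq\mathrm{LC}$. By Lemma 6.1(ii), $\mathcal V\subseteq\mathrm L_n$ for some $n$. By Lemma 8.1 every countably infinite $A\in\mathcal V$ has a copy $B$ that does not compute $D$. So $\deg_T(D(B))$ lies in $\mathrm{DgSp}(A)$ but not in $\mathrm{DgSp}(\mathcal S)$. A finite algebra has no copy with domain $\omega$ at all. Hence no member of $\mathcal V$ has the spectrum of $\mathcal S$, and $\mathcal V$ is not spectrally universal. $\square$

## 9. Algebras with at most four elements, and LC itself

The number five in Theorem A cannot be lowered: a Heyting algebra with at most four elements generates a variety that is not spectrally universal. A lattice with at most three elements is a chain. A four-element distributive lattice that is not a chain contains incomparable $x,y$; then $x\wedge y,x,y,x\vee y$ are all its elements, so $x\wedge y=0$, $x\vee y=1$, and it is the four-element Boolean algebra. So the algebra is a chain with at most four elements, which satisfies (5) for $n=4$, or the four-element Boolean algebra, which embeds in a power of the two-element chain and so satisfies it as well. In each case the algebra is a Gödel algebra and generates a variety contained in $\mathrm L_4$. Since the five-element chain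 is in LC but not in $\mathrm L_4$, this is a proper subvariety of LC, and Theorem B(b) applies. By Theorem A, $A_5$ generates a spectrally universal variety.

Theorem B covers every variety of Heyting algebras other than LC: a variety $\mathcal V\ne\mathrm{LC}$ is spectrally universal if and only if $\mathcal V\not\subseteq\mathrm{LC}$. Whether LC itself is spectrally universal is not determined here. Part (a) has no copy of $A_5$ or $D_6$ to work with in LC, and part (b) used that all chains in $\mathcal V$ have size at most some fixed $n$, which is false in LC.
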